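# Strongly cocartesian cubes of homotopy functors and the excisive approximations $P_N$

Throughout, "category" means $\infty$-category, "space" means homotopy type, and all limits and colimits are homotopy limits and colimits. We write $\mathcal S$ and $\mathcal S_*$ for spaces and pointed spaces, $\mathcal S_*^{fin}$ for finite pointed spaces, $\mathcal Sp$ for spectra, and $[m]=\{1,\dots,m\}$.

## 1. From $K\vee K\to K\times K$ to a count of degrees

Let $K$ be a finite pointed space. Collapsing either summand of $K\vee K$ gives a pushout square
$$\begin{array}{ccc} K\vee K & \to & K\\ \downarrow & & \downarrow\\ K&\to & * \end{array}$$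
that is natural in $K$. If it were also a pullback, the comparison map $K\vee K\to K\times K$ would be an equivalence. For $K=S^1$ this map is the inclusion of the figure eight in the torus, so it is not one. How far is it from being an equivalence?

We compute the fiber. More generally, take pointed spaces $X,Y$ and pull back the pushout $X\vee Y=X\sqcup_*Y$ along the base point $*\to X\times Y$. Pulling back commutes with pushouts, and the three pieces become
$$X\times_{X\times Y}*\simeq\Omega Y,\qquad Y\times_{X\times Y}*\simeq\Omega X,\qquad *\times_{X\times Y}*\simeq\Omega X\times\Omega Y .$$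
So the fiber of $X\vee Y\to X\times Y$ is the pushout of $\Omega Y\leftarrow\Omega X\times\Omega Y\to\Omega X$. This is the join $\Omega X*\Omega Y\simeq\Sigma(\Omega X\wedge\Omega Y)$. For $X=Y=K$ we get $\Sigma\,\Omega K\wedge\Omega K$, an expression that is "quadratic" in $K$. If $K$ is $c$-connected with $c\ge1$, then $\Omega K$ is $(c-1)$-connected. A join of a $p$-connected and a $q$-connected space is $(p+q+2)$-connected, so the fiber is $2c$-connected. The slope in $c$ is $2$.

Now linearize. For a functor $F$ from finite pointed spaces to pointed spaces with $F(*)\simeq*$, Goodwillie's linear approximation is $P_1F(K)=\operatorname{colim}_j\Omega^jF(\Sigma^jK)$. Applied to the corners of the square it gives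
$$\Omega^\infty(\Sigma^\infty K\oplus\Sigma^\infty K),\quad \Omega^\infty\Sigma^\infty K,\quad \Omega^\infty\Sigma^\infty K,\quad *,$$
and the comparison map becomes $\Omega^\infty(\Sigma^\infty K\oplus\Sigma^\infty K)\to\Omega^\infty\Sigma^\infty K\times\Omega^\infty\Sigma^\infty K$. This is an equivalence, because finite sums and products of spectra agree. So the square becomes a pullback after $P_1$. The quadratic error is invisible to the linear approximation, as it should be.

Next replace one summand by $K\wedge K$. The comparison map is now $K\vee(K\wedge K)\to K\times(K\wedge K)$, with fiber $\Sigma\,\Omega K\wedge\Omega(K\wedge K)$. If $K$ is $c$-connected, then $K\wedge K$ is $(2c+1)$-connected, its loop space is $2c$-connected, and the join is $(3c+1)$-connected. The slope is $3$. The two maps that are collapsed here are $K\to *$, which is an equivalence only in degree $0$ (at $K=*$), and $K\wedge K\to*$, which is an equivalence to first order: $P_1(K\wedge K)=\operatorname{colim}_j\Omega^j\Sigma^{2j}(K\wedge K)\simeq *$, since the $j$-th term is at least $(j-1)$-connected.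

The pattern is a count of degrees. A map that is an equivalence through degree $n$ has an error that starts in degree $n+1$, and these starting degrees $n_i+1$ seem to add up when squares are turned into pullbacks. With $m$ summands one expects an error that starts in degree $\sum_i(n_i+1)$, hence an equivalence through degree $\sum_i(n_i+1)-1=m-1+\sum_in_i$. Is this right, for arbitrary functors and for cubes of any dimension?

## 2. Excisive functors, cubes, and three theorems

Let $\mathcal D$ be a small category with a terminal object $*$ and all finite colimits (for example $\mathcal S_*^{fin}$). Equivalently, one may start with a small category equipped with weak equivalences, with a terminal object and finite homotopy colimits, regarded up to homotopy. A homotopy functor is then an object of $\mathcal E=\mathrm{Fun}(\mathcal D,\mathcal S)$. We write $1\in\mathcal E$ for the terminal object and $h^K=\mathrm{Map}(K,-)$ for the representables, so that $\mathrm{Map}(h^K,F)\simeq F(K)$.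

**Cubes.** An $m$-cube in a category is a functor $S\mapsto\mathcal X(S)$ from the poset of subsets of $[m]$. It is *strongly cocartesian* if each of its $2$-dimensional faces is a pushout. For $m\le1$ there is no condition. The *gap map* of $\mathcal X$ is
$$\mathcal X(\emptyset)\to\lim_{\emptyset\ne S\subseteq[m]}\mathcal X(S),$$
and $\mathcal X$ is *cartesian* if its gap map is an equivalence. In a pointed setting the fiber of the gap map over the base point is the *total fiber*. It can be computed as an iterated fiber, one direction at a time. Dually, the *total cofiber* is an iterated cofiber.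

By pasting pushout squares, in a strongly cocartesian cube $X$ the object $X(U)$ is the coproduct of the $X(\{i\})$, $i\in U$, in the coslice under $X(\emptyset)$. So the cube is left Kan extended from the subsets with at most one element. Conversely, for any maps $K\to L_i$, the coproducts under $K$ of the $L_i$, $i\in U$, form a strongly cocartesian cube in $U$. Example: $S\mapsto\bigvee_{i\notin S}K_i$ with collapse maps, since the pushout of $B\vee C\leftarrow A\vee B\vee C\to A\vee C$ is $C$.

**Excisive functors.** For $r\ge0$, $F\in\mathcal E$ is *$r$-excisive* if it sends strongly cocartesian $(r+1)$-cubes to cartesian cubes. If $s\le r$, an $s$-excisive functor is $r$-excisive: all $(s+1)$-dimensional faces of a strongly cocartesian $(r+1)$-cube become cartesian, and a cube two of whose opposite faces are cartesian is cartesian. Example: $K\mapsto\Omega^\infty\Sigma^\infty K$ on $\mathcal S_*^{fin}$ is $1$-excisive, since $\Sigma^\infty$ preserves pushouts, pushout squares of spectra are pullbacks, and $\Omega^\infty$ preserves pullbacks.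

**Approximation.** $P_r$ denotes Goodwillie's $r$-excisive approximation. It is a *left exact localization* of $\mathcal E$ onto the $r$-excisive functors: there are maps $F\to P_rF$, universal among maps to $r$-excisive functors, and $P_r$ preserves finite limits. A map $f$ in $\mathcal E$ is an *$r$-equivalence* if $P_rf$ is an equivalence. For a cube, $P_r(\mathcal X)$ is $S\mapsto P_r(\mathcal X(S))$. All of this applies also to functors on other categories in place of $\mathcal D$, and we shall use it for $\mathcal S_*^{fin}$ and for coslices $\mathcal D_{K/}$.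

The case of squares is a theorem of Anel, Biedermann, Finster and Joyal: in a pushout square with legs $A\to B$ an $n_1$-equivalence and $A\to C$ an $n_2$-equivalence, the gap map $A\to B\times_DC$ is an $(n_1+n_2+1)$-equivalence. The statement for all $m$ is a conjecture of Goodwillie, recorded in the "Research Statement" at https://www.math.univ-paris13.fr/~biedermann/2017research-statement.pdf. We shall prove it, and the square case will not be an input.

**Theorem A.** Let $\mathcal X$ be a strongly cocartesian $m$-cube in $\mathrm{Fun}(\mathcal D,\mathcal S)$, $m\ge1$, such that $\mathcal X(\emptyset)\to\mathcal X(\{i\})$ is an $n_i$-equivalence, $n_i\ge0$, for $1\le i\le m$. Then $P_N(\mathcal X)$ is cartesian for $N=m-1+\sum_in_i$.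

**Theorem B.** Let $n$ assign to each nonempty $T\subseteq[m]$ a value $n(T)\in\{0,1,\dots,\infty\}$, with $n(T)\le n(T')$ if $T\subseteq T'$. Let $\mathcal X$ be an $m$-cube ($m\ge1$) in $\mathrm{Fun}(\mathcal D,\mathcal S)$ such that for every $T\neq\emptyset$ the map $\operatorname{colim}_{S\subsetneq T}\mathcal X(S)\to\mathcal X(T)$ is an $n(T)$-equivalence (an equivalence if $n(T)=\infty$). Put
$$\nu(n)=-1+\min_{\{T_\alpha\}}\sum_\alpha\big(n(T_\alpha)+1\big),$$
the minimum over partitions of $[m]$ into nonempty blocks. Then $P_N(\mathcal X)$ is cartesian for every finite $N$ with $0\le N\le\nu(n)$.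

**Theorem C.** For all $m\ge1$ and $n_i\ge0$ there is a cube as in Theorem A, with $\mathcal D=\mathcal S_*^{fin}$, such that $P_{N+1}(\mathcal X)$ is not cartesian, where $N=m-1+\sum_in_i$.

For $m=2$, Theorem B concerns a square $A\to B,C\to D$ with legs $A\to B$, $A\to C$ of orders $n_1,n_2$ and with $B\sqcup_AC\to D$ of order $n_{12}$. Then $\nu(n)=\min(n_1+n_2+1,\,n_{12})$. For $m=1$, Theorem A is a tautology, because the gap map of a $1$-cube is the map $\mathcal X(\emptyset)\to\mathcal X(\{1\})$ itself.

## 3. Why squares do not glue to three-cubes

Given the square case, the natural attempt for $m=3$ is induction. View a strongly cocartesian $3$-cube as a map of squares in direction $3$, and put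
$$Q_0=\mathcal X(\{1\})\times_{\mathcal X(\{1,2\})}\mathcal X(\{2\}),\qquad Q_1=\mathcal X(\{1,3\})\times_{\mathcal X(\{1,2,3\})}\mathcal X(\{2,3\}).$$
The cube is cartesian exactly when the square
$$\begin{array}{ccc}\mathcal X(\emptyset)&\to&Q_0\\ \downarrow&&\downarrow\\ \mathcal X(\{3\})&\to&Q_1\end{array}\tag{3.1}$$
is a pullback. Its top map is an $(n_1+n_2+1)$-equivalence by the square case, and its left map is an $n_3$-equivalence. If (3.1) were a pushout, the square case would show that its gap map is an equivalence to order $(n_1+n_2+1)+n_3+1=n_1+n_2+n_3+2$, which is the number we want.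

But (3.1) is not a pushout in general, because pullbacks do not commute with pushouts. Take $\mathcal X(S)=\bigvee_{i\notin S}K_i$ with all $K_i=K$ connected. Then $Q_0=(K_2\vee K_3)\times_{K_3}(K_1\vee K_3)$ and $Q_1=K_2\times K_1$. Let $G=\Omega K_3$, so $K_3\simeq BG$, and regard spaces over $K_3$ as spaces with $G$-action. The fiber of $K_i\vee K_3\to K_3$ is found by pulling back the pushout $K_i\leftarrow*\to K_3$ along $*\to K_3$. This gives the pushout of $K_i\times G\leftarrow G\to *$, that is, $F_i=K_i\wedge G_+$ with $G$ translating the second factor. So $\mathcal X(\emptyset)\to Q_0$ is the map $(F_1\vee F_2)_{hG}\to(F_1\times F_2)_{hG}$, and its cofiber is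
$$EG_+\wedge_G(F_1\wedge F_2)=K_1\wedge K_2\wedge\big(EG\times_G(G\times G)\big)_+\simeq K_1\wedge K_2\wedge(\Omega K_3)_+ .$$
The cofiber of the bottom map $K_1\vee K_2\to K_1\times K_2$ is $K_1\wedge K_2$. In a pushout square these cofibers would agree. For $K=S^2$ the first has $H_5\ne0$, because $H_1(\Omega S^2)=\mathbb Z$, while the second is $S^4$. So (3.1) is not a pushout, and the square case says nothing about its gap map.

In spectra this obstruction disappears, because there pushout squares are pullback squares. So we want to transport the problem to spectra. The functor $\Sigma^\infty$ preserves pushouts but not pullbacks, so it cannot do this alone. The plan is to replace a functor $F$ by $(P_N\mathrm{Id})\circ F$, where $P_N\mathrm{Id}$ is the approximation of the identity of pointed spaces. This composite is assembled by finitely many pullbacks from terms $\Omega^\infty\big(e_k\wedge(\Sigma^\infty F)^{\wedge k}\big)_{h\Sigma_k}$. On each term one has to count degrees in a smash power of a cube of spectra, and smash products add the numbers $n_i+1$. Three things are needed: that $F\to(P_N\mathrm{Id})\circ F$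 is an $N$-equivalence (Sections 5 and 6), the stable count (Sections 7 and 8), and, since the first requires $F$ to be pointed with $F(*)\simeq *$, a reduction to such functors (Section 9).

## 4. The class $L_r$ of $r$-equivalences

This section collects the formal properties of $r$-equivalences. Let $L_r$ be the class of $r$-equivalences. For a strongly cocartesian $(r+1)$-cube $X$ in $\mathcal D$ put
$$w_X:\ \operatorname{colim}_{\emptyset\ne U\subseteq[r+1]}h^{X(U)}\to h^{X(\emptyset)},$$
the colimit being over the opposite of the poset of nonempty subsets. Mapping $w_X$ to $F$ gives, by Yoneda, the map $F(X(\emptyset))\to\lim_{U\neq\emptyset}F(X(U))$. So $F$ is $r$-excisive if and only if it is local for all $w_X$. Example: for $r=0$, the maps $w_X$ are the maps $h^L\to h^K$ induced by maps $K\to L$ of $\mathcal D$.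

**Fact 4.1 (closure).** A class of maps in a presentable category is *strongly saturated* if it is closed under colimits in the category of arrows, under cobase change, and has the 2-out-of-3 property. By HTT 5.5.4.15, $L_r$ is the strongly saturated class generated by the (small set of) maps $w_X$. In particular it is also closed under composition. Since $P_r$ is left exact, $L_r$ is closed under base change, and $P_r(\mathcal X)$ is cartesian if and only if the gap map of $\mathcal X$ lies in $L_r$. Since $s$-excisive functors are $r$-excisive for $s\le r$, we have $L_r\subseteq L_s$ for $s\le r$. If a functor between two such functor categories preserves colimits, the preimage of a strongly saturated class is strongly saturated. So to check that it maps $L_r$ into $L_r$, it suffices to check the $w_X$.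

**Fact 4.2 (degree zero).** A functor is $0$-excisive if and only if it inverts all maps of $\mathcal D$, i.e. factors through the classifying space of $\mathcal D$. That space is contractible, as $\mathcal D$ has a terminal object, so the $0$-excisive functors are the constant ones. The left adjoint of the inclusion of constants is the colimit, and $\operatorname{colim}_{\mathcal D}F=F(*)$. Hence $P_0F$ is constant at $F(*)$, and $f\in L_0$ if and only if $f(*)$ is an equivalence.

**Fact 4.3 (pointed functors).** Let $\mathcal E_*=\mathrm{Fun}(\mathcal D,\mathcal S_*)$. Since $P_r1=1$, $P_r$ acts on $\mathcal E_*$. If $G\in\mathcal E_*$ is $r$-excisive, then $\mathrm{Map}_{\mathcal E_*}(F,G)$ is the fiber of $\mathrm{Map}(F,G)\to\mathrm{Map}(1,G)$, and neither of these spaces changes (up to equivalence) when $F$ is replaced by $P_rF$. So $\mathrm{Map}_{\mathcal E_*}(P_rF,G)\simeq\mathrm{Map}_{\mathcal E_*}(F,G)$, and $P_r$ is the localization of $\mathcal E_*$ onto pointed $r$-excisive functors. Pullbacks in $\mathcal E_*$ are computed in $\mathcal E$, so $P_r$ is left exact on $\mathcal E_*$. We also note: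 colimits in $\mathcal E_*$ over a weakly contractible diagram $J$ are computed on underlying functors. Indeed a colimit in $\mathcal E_*$ is the pushout of the underlying colimit along $\operatorname{colim}_J1\to1$, and this last map is an equivalence.

**Fact 4.4 (spectra).** We have $\mathrm{Fun}(\mathcal D,\mathcal Sp)=\lim(\cdots\xrightarrow{\Omega}\mathcal E_*\xrightarrow{\Omega}\mathcal E_*)$, so an object $H$ is a sequence of $H_j=\Omega^{\infty-j}H$ with $H_j\simeq\Omega H_{j+1}$. The functors $\Omega^{\infty-j}$ preserve limits and are jointly conservative, so $H$ is $r$-excisive if and only if all $H_j$ are. Since $P_r$ on $\mathcal E_*$ is left exact, it commutes with $\Omega$. So $P_rH:=(P_rH_j)$ is an $r$-excisive object with a map $H\to P_rH$, and for $r$-excisive $H'$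
$$\mathrm{Map}(P_rH,H')=\lim_j\mathrm{Map}_{\mathcal E_*}(P_rH_j,H'_j)\simeq\lim_j\mathrm{Map}_{\mathcal E_*}(H_j,H'_j)=\mathrm{Map}(H,H')$$
by Fact 4.3. So $P_r$ is the localization of $\mathrm{Fun}(\mathcal D,\mathcal Sp)$ onto $r$-excisive functors. It is exact, being levelwise left exact, and $\Omega^\infty P_r\simeq P_r\Omega^\infty$. Finally, $\Omega^\infty$ preserves $r$-excisive functors. So if $f$ is an $r$-equivalence in $\mathcal E_*$ and $H$ is $r$-excisive, then $\mathrm{Map}(\Sigma^\infty f,H)=\mathrm{Map}_{\mathcal E_*}(f,\Omega^\infty H)$ is an equivalence. That is, $\Sigma^\infty:\mathcal E_*\to\mathrm{Fun}(\mathcal D,\mathcal Sp)$ preserves $r$-equivalences.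

**Fact 4.5 (the classes $\mathcal J_a$).** Let $\mathcal J_a=\{H\in\mathrm{Fun}(\mathcal D,\mathcal Sp):P_aH=0\}$ for $a\ge0$, $\mathcal J_{-1}=\mathrm{Fun}(\mathcal D,\mathcal Sp)$ and $\mathcal J_\infty=\{0\}$. As $P_aP_b=P_a$ for $a\le b$, we have $\mathcal J_b\subseteq\mathcal J_a$ for $a\le b$. Since $P_a$ is an exact localization, $\mathcal J_a$ is closed under colimits, shifts and extensions. It is closed under $e\wedge-$ for a constant spectrum $e$, because the spectra $e$ with $e\wedge H\in\mathcal J_a$ are closed under colimits and shifts and include the sphere, which generates $\mathcal Sp$. If $f$ is an $r$-equivalence of pointed functors, then $\mathrm{fib}(\Sigma^\infty f)\in\mathcal J_r$ by Fact 4.4 and exactness. Example: on $\mathcal S_*^{fin}$, $P_0(\Sigma^\infty K)$ is constant at $\Sigma^\infty(*)=0$ by Fact 4.2, so $\Sigma^\infty K\in\mathcal J_0$.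

## 5. Joins of $0$-equivalences

The generators $w_X$ come from cubes of representables. The next lemma says that the same shape built from arbitrary $0$-equivalences is still an $r$-equivalence. It is used three times below.

**Lemma 5.1.** Let $Y_1,\dots,Y_{r+1}\to B$ be $0$-equivalences in $\mathcal E$ and let $Y_U$ be the fiber product over $B$ of the $Y_i$, $i\in U$ (so $Y_\emptyset=B$). Then $j:\operatorname{colim}_{\emptyset\ne U\subseteq[r+1]}Y_U\to B$ is an $r$-equivalence.

**Step 1: reduction to $B=h^K$.** The purpose is to make the base representable. Write $B$ as a colimit of representables. By universality of colimits in $\mathcal E$, $j$ is the colimit, in the category of arrows, of its base changes along the maps $h^K\to B$. Each base change is the map of the same kind for $Y_i\times_Bh^K\to h^K$, and these are $0$-equivalences because $L_0$ is closed under base change. As $L_r$ is closed under colimits of arrows, we may assume $B=h^K$.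

**Step 2: each $Y_i$ is a weakly contractible colimit of representables.** This is where the $0$-equivalence hypothesis enters. By Fact 4.2, $Y_i(*)\simeq h^K(*)=\mathrm{Map}(K,*)\simeq*$. Let $\int Y_i$ be the category of elements: its objects are pairs $(L,y)$ with $y\in Y_i(L)$, and $Y_i=\operatorname{colim}_{(L,y)\in I_i}h^L$ with $I_i=(\int Y_i)^{op}$. Let $y_0$ be the point of $Y_i(*)$. The space $\mathrm{Map}((L,y),(*,y_0))$ is the fiber over $y_0$ of the map $\mathrm{Map}(L,*)\to Y_i(*)$, $\varphi\mapsto\varphi_*y$, between contractible spaces, so it is contractible. Hence $(*,y_0)$ is terminal in $\int Y_i$, and $I_i$ is weakly contractible.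

**Step 3: write the whole cube $U\mapsto Y_U$ as one colimit.** Work in the topos $\mathcal E_{/B}$, whose terminal object is $B$ and whose products are fiber products over $B$. Step 2 gives $g_i:I_i\to\mathcal E_{/B}$ with values of the form $h^L\to h^K$ and colimit $Y_i$. As $B$ is terminal, $g_i$ extends canonically to $G_i:I_i\times\{\emptyset\subset\{i\}\}^{op}\to\mathcal E_{/B}$ with $G_i(-,\{i\})=g_i$ and $G_i(-,\emptyset)=B$. For $\ell=(\ell_i)\in I=\prod_iI_i$ and $U\subseteq[r+1]$ put
$$G(\ell,U)=\prod_iG_i(\ell_i,U\cap\{i\})\qquad\text{(product in }\mathcal E_{/B}).$$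
Products in $\mathcal E_{/B}$ preserve colimits in each variable, so, naturally in $U$,
$$\operatorname{colim}_{\ell\in I}G(\ell,U)\simeq\prod_i\operatorname{colim}_{I_i}G_i(-,U\cap\{i\})\simeq Y_U .$$
Here the factors with $i\in U$ give $Y_i$, and those with $i\notin U$ give the colimit of the constant diagram $B$ over the weakly contractible $I_i$, which is $B$. Hence $j$ is the colimit over $\ell\in I$ of the arrows $\operatorname{colim}_{U\neq\emptyset}G(\ell,U)\to G(\ell,\emptyset)$.

**Step 4: each of these arrows is a generator.** The Yoneda embedding $(\mathcal D_{K/})^{op}\to\mathcal E_{/h^K}$ is fully faithful and takes coproducts in $\mathcal D_{K/}$ to products. If $g_i(\ell_i)=h^{L_i}$ with $K\to L_i$, then the cube $G(\ell,-)$ is $h^{X_\ell(-)}$, where $X_\ell(U)$ is the coproduct in $\mathcal D_{K/}$ of the $L_i$, $i\in U$. By Section 2 this is a strongly cocartesian $(r+1)$-cube with $X_\ell(\emptyset)=K$. So the arrow in question is $w_{X_\ell}$, and $j=\operatorname{colim}_\ell w_{X_\ell}\in L_r$. $\square$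

**Example 5.2 (smash powers).** On $\mathcal S_*^{fin}$ let $q\ge1$, $B=K^q$ and $Y_i=K^{i-1}\times*\times K^{q-i}$ for $1\le i\le q$. At $K=*$ everything is a point, so the maps $Y_i\to B$ are $0$-equivalences. Here $Y_U=\prod_{i\notin U}K$, and $\operatorname{colim}_{U\ne\emptyset}Y_U\to K^q$ is the iterated pushout-product of the maps $*\to K$, i.e. the inclusion of the fat wedge, with cofiber $K^{\wedge q}$. By Lemma 5.1 with $r=q-1$ it is a $(q-1)$-equivalence. Its cobase change $*\to K^{\wedge q}$ is then one too, and by 2-out-of-3 so is $K^{\wedge q}\to*$. This generalizes the computation $P_1(K\wedge K)\simeq*$ of Section 1.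

**Lemma 5.3.** If $I\to Z$ is a monomorphism in $\mathcal E$ and a $0$-equivalence, it is an $r$-equivalence for all $r\ge0$.

*Proof.* Apply Lemma 5.1 with $B=Z$ and $Y_i=I$ for $1\le i\le r+1$. Since $I\times_ZI=I$, every $Y_U$ with $U\ne\emptyset$ equals $I$. The poset of nonempty subsets has a greatest element, so it is weakly contractible, the colimit is $I$, and $j$ is the map $I\to Z$. $\square$

For example, on $\mathcal S_*^{fin}$ let $K_0\subseteq K$ be the component of the base point. The inclusion $K_0\to K$ is a monomorphism that is an equivalence at $K=*$, so no $P_r$ distinguishes the functors $K\mapsto K_0$ and $K\mapsto K$.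

## 6. Substituting reduced functors into the tower of the identity

The purpose of this section is to replace a functor $F$, up to $N$-equivalence, by one that is built from spectra. Call $F:\mathcal D\to\mathcal S_*$ *reduced* if $F(*)\simeq*$.

Since $\mathcal S_*=\mathrm{Ind}(\mathcal S_*^{fin})$, every functor $\Phi:\mathcal S_*^{fin}\to\mathcal S$ (or $\to\mathcal S_*$) has a unique extension to $\mathcal S_*$ that preserves filtered colimits, its left Kan extension, which we again denote by $\Phi$. Extension preserves colimits in $\Phi$. It also preserves finite limits in $\Phi$, because filtered colimits commute with finite limits.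

**Lemma 6.1.** Let $F:\mathcal D\to\mathcal S_*$ be reduced and let $\Phi\to\Phi'$ be an $r$-equivalence of functors $\mathcal S_*^{fin}\to\mathcal S$. Then $\Phi\circ F\to\Phi'\circ F$ is an $r$-equivalence.

*Proof.* The functor $F^*:\Phi\mapsto\Phi\circ F$ preserves colimits. So by Fact 4.1, applied to $\mathcal S_*^{fin}$, it suffices to treat $w_X$ for a strongly cocartesian $(r+1)$-cube $X$ in $\mathcal S_*^{fin}$. As $X(U)$ is compact in $\mathcal S_*$, the extension of $h^{X(U)}$ is $\mathrm{Map}_*(X(U),-)$, so $F^*h^{X(U)}=\mathrm{Map}_*(X(U),F)$. The cube $X$ is left Kan extended from subsets with at most one element. So $U\mapsto\mathrm{Map}_*(X(U),F)$ is the cube $U\mapsto Y_U$ of fiber products over $B=\mathrm{Map}_*(X(\emptyset),F)$ of the $Y_i=\mathrm{Map}_*(X(\{i\}),F)$. Evaluated at $*\in\mathcal D$, all of these are contractible, since $F(*)\simeq*$. So each $Y_i\to B$ is a $0$-equivalence, and $F^*w_X=j\in L_r$ by Lemma 5.1. $\square$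

Reducedness matters. For $F$ constant at a pointed space that is not contractible, and $\Phi\to\Phi'$ the $0$-equivalence from the inclusion $\mathcal S_*^{fin}\to\mathcal S_*$ to $*$, the map $F\to*$ is not a $0$-equivalence.

**Structure theorems.** We use two theorems of Goodwillie (*Calculus III*, §§2, 3, 5; Lurie, *Higher Algebra*, §§6.1.2, 6.1.4). Let $G:\mathcal S_*^{fin}\to\mathcal S_*$ with $G(*)\simeq*$ and let $k\ge1$.

1. There is a fiber sequence of functors $P_kG\to P_{k-1}G\to R_kG$, where $R_kG$ is $k$-homogeneous, i.e. $k$-excisive with $P_{k-1}(R_kG)\simeq*$.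
2. Every $k$-homogeneous functor $\mathcal S_*^{fin}\to\mathcal S_*$ is equivalent to $Y\mapsto\Omega^\infty\big(e\wedge(\Sigma^\infty Y)^{\wedge k}\big)_{h\Sigma_k}$ for some spectrum $e$ with $\Sigma_k$-action.

Apply this to the inclusion $\iota:\mathcal S_*^{fin}\to\mathcal S_*$, and let $P_k\mathrm{Id}:\mathcal S_*\to\mathcal S_*$ be the extension of $P_k\iota$. The extension of $\iota$ is the identity, extension preserves fiber sequences, and the formula in (2) commutes with filtered colimits in $Y$, since $\Sigma^\infty$, smash powers, homotopy orbits and $\Omega^\infty$ all do. Also $P_0\iota=*$ by Fact 4.2. So there are natural maps $\mathrm{Id}\to P_k\mathrm{Id}$, we have $P_0\mathrm{Id}=*$, and for $k\ge1$ there are natural fiber sequences of functors $\mathcal S_*\to\mathcal S_*$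
$$P_k\mathrm{Id}\to P_{k-1}\mathrm{Id}\to R_k,\qquad R_k(Y)\simeq\Omega^\infty\big(e_k\wedge(\Sigma^\infty Y)^{\wedge k}\big)_{h\Sigma_k}.\tag{6.1}$$
For $k=1$: $P_1\mathrm{Id}=\Omega^\infty\Sigma^\infty$ and $P_0\mathrm{Id}=*$, so $R_1=\Omega^\infty\Sigma\Sigma^\infty$ and $e_1=\Sigma\mathbb S$. For a pointed functor $F$ put $Q_kF=\big(e_k\wedge(\Sigma^\infty F)^{\wedge k}\big)_{h\Sigma_k}$, so that $R_k\circ F=\Omega^\infty Q_kF$. Lemma 6.1, applied to the $N$-equivalence $\iota\to P_N\iota$, gives
$$F\to(P_N\mathrm{Id})\circ F\ \text{ is an $N$-equivalence, naturally in the reduced functor } F:\mathcal D\to\mathcal S_*.\tag{6.2}$$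

**Example 6.2 (equal wedge summands).** Let $\mathcal X(S)(K)=\bigvee_{i\notin S}K$ on $\mathcal S_*^{fin}$, with $m$ summands at $S=\emptyset$ and all $n_i=0$. For each $K$ this is a strongly cocartesian $m$-cube of finite pointed spaces, so the $(m-1)$-excisive functor $P_{m-1}\mathrm{Id}$ sends it to a cartesian cube. By (6.2), $P_{m-1}(\mathcal X)\simeq P_{m-1}((P_{m-1}\mathrm{Id})\circ\mathcal X)$, which is cartesian because $P_{m-1}$ is left exact. This is Theorem A for this cube. When some $n_i>0$ the argument breaks: now $N>m-1$, and the $N$-excision of $P_N\mathrm{Id}$ says nothing about $m$-cubes with $m\le N$. So the layers must be examined one at a time.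

## 7. Smash products and total fibers

We now set up the stable count. The first lemma says that the starting degrees $a+1$ and $b+1$ of two functors add under smash product. Here $\wedge$ is the pointwise smash product on $\mathrm{Fun}(\mathcal D,\mathcal Sp)$, and $\infty+a=\infty$.

**Lemma 7.1.** $\mathcal J_a\wedge\mathcal J_b\subseteq\mathcal J_{a+b+1}$ for $a,b\in\{-1,0,\dots,\infty\}$.

*Proof.* If $a$ or $b$ is $\infty$ both sides are $0$, so let $a,b$ be finite.

**Step 1: generators of $\mathcal J_a$.** We look for objects on which smash products can be computed. For a strongly cocartesian $(a+1)$-cube $X$ in $\mathcal D$ let $W_X$ be the total cofiber of the contravariant cube $U\mapsto\Sigma^\infty_+h^{X(U)}$, that is, the cofiber of $\Sigma_+^\infty w_X$. For $a=-1$, $X$ is a single object and $W_X=\Sigma^\infty_+h^X$. By Yoneda, the mapping spectrum from $W_X$ to $H$ is the total fiber of $H\circ X$. Let $\mathcal C_a$ be the localizing subcategory (closed under colimits and shifts) generated by the set of all these $W_X$. We claim $\mathcal C_a=\mathcal J_a$.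

For $a=-1$, an object $H$ that receives no nonzero map from any shift of the $\Sigma^\infty_+h^L$ has $H(L)=0$ for all $L$. So $\mathcal C_{-1}^\perp=0$ and, by the cofiber sequence (7.1) below, $\mathcal C_{-1}$ is everything. For $a\ge0$, the right orthogonal $\mathcal C_a^\perp$ consists exactly of the $a$-excisive $H$, since a cube of spectra is cartesian if and only if its total fiber vanishes. In particular the mapping spectrum from $W_X$ to $P_aW_X$ vanishes. By the universal property so does the mapping spectrum from $P_aW_X$ to itself, hence $P_aW_X=0$. So $W_X\in\mathcal J_a$, and $\mathcal C_a\subseteq\mathcal J_a$ by Fact 4.5. Conversely, $\mathcal C_a$ is generated by a set, so it is presentable and its inclusion has a right adjoint. This gives for every $H$ a cofiber sequence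
$$C\to H\to H',\qquad C\in\mathcal C_a,\quad H'\in\mathcal C_a^\perp.\tag{7.1}$$
If $H\in\mathcal J_a$, then $H'$ is $a$-excisive and, as $C,H\in\mathcal J_a$, also lies in $\mathcal J_a$. So $H'=P_aH'=0$ and $H=C\in\mathcal C_a$.

**Step 2: smash products of generators.** As $\wedge$ is exact and preserves colimits in each variable, it suffices to show $W_X\wedge W_{X'}\in\mathcal J_{a+b+1}$ for an $(a+1)$-cube $X$ and a $(b+1)$-cube $X'$, both strongly cocartesian. Taking total cofibers one variable at a time, $W_X\wedge W_{X'}$ is the total cofiber of
$$(U,V)\mapsto\Sigma^\infty_+\big(h^{X(U)}\times h^{X'(V)}\big)=\Sigma^\infty_+h^{X(U)\sqcup X'(V)} .$$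
The $(a+b+2)$-cube $(U,V)\mapsto X(U)\sqcup X'(V)$ is strongly cocartesian, because each of its $2$-faces is a coproduct of two pushout squares (one or both of them degenerate in one or two directions). So $W_X\wedge W_{X'}=W_{X\sqcup X'}$, which lies in $\mathcal J_{a+b+1}$ by Step 1. $\square$

Example: $\Sigma^\infty K\in\mathcal J_0$, so $(\Sigma^\infty K)^{\wedge q}\in\mathcal J_{q-1}$, in agreement with Example 5.2.

**Notation.** For an $m$-cube $Y$ in a stable category and disjoint $T,V\subseteq[m]$, let $\mathrm{tf}_T^V(Y)$ be the total fiber of the $T$-cube $S\mapsto Y(V\cup S)$, $S\subseteq T$. Thus $\mathrm{tf}_\emptyset^V(Y)=Y(V)$; write $\mathrm{tf}(Y)=\mathrm{tf}^\emptyset_{[m]}(Y)$. Example: if $Y(S)=\bigoplus_{i\notin S}C_i$ with projections as maps, then $\mathrm{tf}^V_{\{i\}}(Y)=C_i$, and $\mathrm{tf}_T^V(Y)=0$ for $|T|\ge2$. More generally: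
$$\text{if $Y$ is strongly cocartesian in a stable category, then } \mathrm{tf}_T^V(Y)=0\text{ for }|T|\ge2,\tag{7.2}$$
since its $2$-faces are pullbacks, and $\mathrm{tf}_T^V(Y)$ is an iterated fiber of total fibers of $2$-faces.

The second lemma is a Leibniz rule: it expresses the total fiber of a smash product of cubes through partial total fibers of the factors, which together use up all directions.

**Lemma 7.2.** Let $Y_1,\dots,Y_k$ ($k\ge1$) be $m$-cubes in $\mathrm{Fun}(\mathcal D,\mathcal Sp)$, $m\ge0$. Then $\mathrm{tf}(Y_1\wedge\dots\wedge Y_k)$ is a finite iterated extension of objects $\bigwedge_j\mathrm{tf}^{V_j}_{T_j}(Y_j)$ with $T_j\cap V_j=\emptyset$ and $\bigcup_jT_j=[m]$.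

*Proof.* Induction on $m$. For $m=0$ the total fiber is $\bigwedge_jY_j(\emptyset)$. For $m\ge1$ write $Y_j$ as a map of $(m-1)$-cubes $Y_j^0\to Y_j^1$ in direction $m$, with fiber $\varphi_j$. Then $\mathrm{tf}(\bigwedge_jY_j)$ is the total fiber of the $(m-1)$-cube $\mathrm{fib}(\bigwedge_jY^0_j\to\bigwedge_jY_j^1)$. Factor this map by changing one factor at a time, from left to right. The fiber of the $l$-th map is $\bigwedge_{j<l}Y_j^1\wedge\varphi_l\wedge\bigwedge_{j>l}Y_j^0$, and the fiber of the composite is an iterated extension of these. As total fibers are exact, it suffices to treat each of these smash products of $(m-1)$-cubes, and to these we apply the induction hypothesis. For $T,V\subseteq[m-1]$ we have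
$$\mathrm{tf}^V_T(Y_j^0)=\mathrm{tf}^V_T(Y_j),\qquad \mathrm{tf}_T^V(Y_j^1)=\mathrm{tf}_T^{V\cup\{m\}}(Y_j),\qquad \mathrm{tf}_T^V(\varphi_l)=\mathrm{tf}^V_{T\cup\{m\}}(Y_l).$$
So the pieces have the asserted form. The sets $T$ supplied by induction have union $[m-1]$, and the $l$-th one is enlarged by $m$, so the new union is $[m]$. $\square$

For $m=1$, $k=2$ this says that $\mathrm{fib}(Y_1^0\wedge Y_2^0\to Y_1^1\wedge Y_2^1)$ is an extension of $\varphi_1\wedge Y_2^0$ and $Y_1^1\wedge\varphi_2$.

## 8. Cubes of pointed reduced functors

Here the count is carried out on each layer of $P_N\mathrm{Id}$, and the layers are reassembled.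

**Proposition 8.1.** Let $\mathcal X$ be an $m$-cube ($m\ge1$) of pointed reduced functors $\mathcal D\to\mathcal S_*$. Let $n$ be a monotone function as in Theorem B, with $\mathrm{tf}_T^V(\Sigma^\infty\mathcal X)\in\mathcal J_{n(T)}$ for all disjoint $T\ne\emptyset$ and $V$. Then $P_N(\mathcal X)$ is cartesian for every finite $N$ with $0\le N\le\nu(n)$.

**Step 1: smash powers.** We show $\mathrm{tf}\big((\Sigma^\infty\mathcal X)^{\wedge k}\big)\in\mathcal J_N$ for $k\ge1$. By Lemma 7.2 it is an iterated extension of objects $\bigwedge_j\mathrm{tf}_{T_j}^{V_j}(\Sigma^\infty\mathcal X)$ with $\bigcup_jT_j=[m]$. The factors with $T_j=\emptyset$ lie in $\mathcal J_{-1}$, the others in $\mathcal J_{n(T_j)}$. By Lemma 7.1 the product lies in $\mathcal J_q$ with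
$$q=-1+\sum_{T_j\ne\emptyset}\big(n(T_j)+1\big).$$
The sets $T_j$ may overlap, so choose disjoint $T_j'\subseteq T_j$ with union $[m]$. The nonempty $T'_j$ form a partition of $[m]$, monotonicity gives $n(T_j')\le n(T_j)$, and dropping the indices with $T'_j=\emptyset$ only lowers the sum. So $q\ge\nu(n)\ge N$, and $\mathcal J_q\subseteq\mathcal J_N$. Extensions of objects of $\mathcal J_N$ stay in $\mathcal J_N$.

**Step 2: layers.** We show that $P_N(R_k\circ\mathcal X)$ is cartesian. Total fibers of cubes of spectra commute with colimits, in particular with homotopy orbits and with $e_k\wedge-$, so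
$$\mathrm{tf}(Q_k\mathcal X)=\Big(e_k\wedge\mathrm{tf}\big((\Sigma^\infty\mathcal X)^{\wedge k}\big)\Big)_{h\Sigma_k}\in\mathcal J_N$$
by Step 1 and Fact 4.5. As $P_N$ is exact on $\mathrm{Fun}(\mathcal D,\mathcal Sp)$, $\mathrm{tf}(P_N(Q_k\mathcal X))=P_N\,\mathrm{tf}(Q_k\mathcal X)=0$. So $P_N(Q_k\mathcal X)$ is cartesian, and so is $\Omega^\infty P_N(Q_k\mathcal X)\simeq P_N(R_k\circ\mathcal X)$ by Fact 4.4.

**Step 3: assembling the layers.** We show by induction on $k$ that $P_N((P_k\mathrm{Id})\circ\mathcal X)$ is cartesian. For $k=0$ this is the constant cube at $*$. For $k\ge1$, by (6.1) and left exactness of $P_N$, this cube is the pullback of the diagram of cubes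
$$*\to P_N(R_k\circ\mathcal X)\leftarrow P_N\big((P_{k-1}\mathrm{Id})\circ\mathcal X\big).$$
All three are cartesian, by Step 2 and induction, and limits commute with limits.

**Step 4: back to $\mathcal X$.** By (6.2), $P_N(\mathcal X)\simeq P_N((P_N\mathrm{Id})\circ\mathcal X)$ as cubes, and the right side is cartesian by Step 3 with $k=N$. $\square$

## 9. Fibers over points, and coslice categories

The functors in Theorem A need not be pointed or reduced. This section removes the two restrictions by passing to fibers over points. A point of a functor at an object $K$ can be transported only along maps out of $K$, so the price is to change $\mathcal D$ to $\mathcal D_{K/}$.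

Let $\mathcal X$ be an $m$-cube in $\mathcal E$, $m\ge1$, all of whose maps are $0$-equivalences. Put $A=\mathcal X(\emptyset)$ and $Z=\mathcal X([m])$; every $\mathcal X(S)$ lies over $Z$. For $K\in\mathcal D$ let $u:\mathcal D_{K/}\to\mathcal D$ be the forgetful functor. $\mathcal D_{K/}$ is small, has finite colimits and a terminal object, and $u$ preserves pushouts and the terminal object. For $x\in A(K)$ let $\bar x\in Z(K)$ be its image. Since $K=K$ is initial in $\mathcal D_{K/}$, $\mathrm{Map}(1,u^*Z)=\lim_{\mathcal D_{K/}}u^*Z=Z(K)$, so $\bar x$ defines a map $\bar x:1\to u^*Z$. Put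
$$\mathcal X^x(S)=u^*\mathcal X(S)\times_{u^*Z}1,\qquad \mathcal X^x(S)(K\xrightarrow{\varphi}L)=\mathrm{fib}_{\varphi_*\bar x}\big(\mathcal X(S)(L)\to Z(L)\big).$$

Example: $m=1$, $\mathcal D=\mathcal S_*^{fin}$, $A(L)=C\times L\to Z(L)=C$ for a fixed space $C$. Then $A(*)=C$, so $A$ is not reduced. For $x=(c,k)\in C\times K$ we get $\mathcal X^x(\emptyset)(\varphi:K\to L)=L$ with base point $\varphi(k)$, and $\mathcal X^x(\{1\})=1$. Both are pointed and reduced.

**Lemma 9.1.** (i) $\mathcal X^x$ is an $m$-cube of pointed reduced functors on $\mathcal D_{K/}$. (ii) The functor $F\mapsto u^*F\times_{u^*Z}1$ from $\mathcal E_{/Z}$ to $\mathrm{Fun}(\mathcal D_{K/},\mathcal S)$ preserves colimits and $n$-equivalences. In particular, $\mathcal X^x$ is strongly cocartesian if $\mathcal X$ is, and if $\operatorname{colim}_{S\subsetneq T}\mathcal X(S)\to\mathcal X(T)$ is an $n$-equivalence (or an equivalence), so is the corresponding map for $\mathcal X^x$.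

*Proof.* (i) The point $x$ gives a map $1\to u^*A$ lifting $\bar x$, hence a map $1\to\mathcal X^x(\emptyset)$. As $\emptyset$ is initial among the subsets, this makes $\mathcal X^x$ a cube under $1$. Its value at the terminal object $K\to*$ is the fiber of $\mathcal X(S)(*)\to Z(*)$, which is an equivalence by Fact 4.2. So the value is contractible.

(ii) Both $u^*$ and base change preserve colimits, and colimits in $\mathcal E_{/Z}$ are computed in $\mathcal E$. For a map $f:F\to F'$ over $Z$, the image of $f$ is a base change of $u^*f$, so by Fact 4.1 it remains to see $u^*L_n\subseteq L_n$, and for this only the generators matter. Since $M\mapsto(K\to K\sqcup M)$ is left adjoint to $u$, we have $u^*h^M=h^{(K\to K\sqcup M)}$. Left adjoints preserve pushouts, so for a strongly cocartesian cube $X$ the cube $K\sqcup X$ in $\mathcal D_{K/}$ is strongly cocartesian, and $u^*w_X=w_{K\sqcup X}\in L_n$. The last statement follows, since all diagrams in question live in $\mathcal E_{/Z}$. $\square$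

**Proposition 9.2.** If $P_N(\mathcal X^x)$ is cartesian for all $K\in\mathcal D$ and $x\in A(K)$, then $P_N(\mathcal X)$ is cartesian.

Let $E=\lim_{S\ne\emptyset}\mathcal X(S)$ with gap map $\gamma:A\to E$. We must show $\gamma\in L_N$.

**Step 1: work over $Z$.** We need $E$ to be a limit in $\mathcal E_{/Z}$ as well. The limit in $\mathcal E_{/Z}$ is the pullback of $E\to\lim_{S\neq\emptyset}Z\leftarrow Z$. The poset of nonempty $S$ has the greatest element $[m]$, so it is weakly contractible and the second map is an equivalence. So $E$ is the limit of the $\mathcal X(S)$ in $\mathcal E_{/Z}$, and $\gamma$ is a map over $Z$.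

**Step 2: keep only the part of $Z$ that is hit by $A$.** Base points come from points of $A$, so the part of $Z$ that is missed by $A$ must be discarded. Let $I\subseteq Z$ be the image of $A\to Z$: $I(L)$ consists of the components of $Z(L)$ hit by $A(L)$. Since $A(*)\to Z(*)$ is an equivalence, $I(*)=Z(*)$. So $I\to Z$ is a monomorphism and a $0$-equivalence, hence an $N$-equivalence by Lemma 5.3. Its base change $E_I=E\times_ZI\to E$ is then in $L_N$. As $A\to Z$ factors through $I$, $\gamma$ factors as $A\xrightarrow{\gamma_I}E_I\to E$, and by 2-out-of-3 it suffices to show $\gamma_I\in L_N$.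

**Step 3: localize over representables.** We cut $\gamma_I$ into pieces that live over points of $A$. Write $I=\operatorname{colim}h^K$ over the pairs $(K,y)$ with $y\in I(K)$. By universality of colimits, $\gamma_I$ is the colimit of the arrows $\gamma_I\times_Ih^K$, so it suffices that these lie in $L_N$. As $A(K)\to I(K)$ is surjective on components, $y$ is homotopic to the image of some $x\in A(K)$. So $h^K\to I$ is equivalent to a composite $h^K\xrightarrow{x}A\to I$. Since $I\to Z$ is a monomorphism, $A\times_Ih^K=A\times_Zh^K$, and $E_I\times_Ih^K=E\times_Zh^K$. So the arrow is $\gamma\times_Zh^K:A\times_Zh^K\to E\times_Zh^K$, with $h^K\to Z$ given by $\bar x$.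

**Step 4: identify the piece with the gap map of $\mathcal X^x$.** There is an equivalence
$$\mathrm{Fun}(\mathcal D_{K/},\mathcal S)\simeq\mathcal E_{/h^K},\qquad F'\mapsto(u_!F'\to u_!1=h^K),$$
where $u_!$ is left adjoint to $u^*$. Its inverse is $G\mapsto u^*G\times_{u^*h^K}1$, the fiber along the tautological point $1\to u^*h^K$. At $\varphi:K\to L$ the inverse takes the fiber of $G(L)\to\mathrm{Map}(K,L)$ over $\varphi$. So it takes $\mathcal X(S)\times_Zh^K$ to $u^*\mathcal X(S)\times_{u^*Z}1=\mathcal X^x(S)$. Base change $\mathcal E_{/Z}\to\mathcal E_{/h^K}$ preserves limits. So by Step 1, $E\times_Zh^K$ is the limit in $\mathcal E_{/h^K}$ of the $\mathcal X(S)\times_Zh^K$, $S\ne\emptyset$. Hence $\gamma\times_Zh^K$ corresponds to the gap map $\gamma'$ of $\mathcal X^x$, i.e. $\gamma\times_Zh^K=u_!\gamma'$.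

**Step 5: $u_!$ preserves $N$-equivalences.** Since $u$ preserves pushouts, it preserves strongly cocartesian cubes, so $u^*$ preserves $N$-excisive functors. For $G$ $N$-excisive and $f\in L_N$, $\mathrm{Map}(u_!f,G)=\mathrm{Map}(f,u^*G)$ is an equivalence, so $u_!f\in L_N$. By hypothesis and Fact 4.1, $\gamma'\in L_N$. Hence $\gamma\times_Zh^K=u_!\gamma'\in L_N$. $\square$

## 10. Proofs of Theorems A and B

**Proof of Theorem A.** First we check that Section 9 applies. By pasting pushouts, every map $\mathcal X(S)\to\mathcal X(S\cup\{i\})$ with $i\notin S$ is a cobase change of $\mathcal X(\emptyset)\to\mathcal X(\{i\})$. So it is an $n_i$-equivalence, hence a $0$-equivalence, and all maps of $\mathcal X$ are composites of such maps. By Proposition 9.2 it suffices to show that each $P_N(\mathcal X^x)$ is cartesian.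

Next we compute the partial total fibers of $H=\Sigma^\infty\mathcal X^x$. By Lemma 9.1, $\mathcal X^x$ is a strongly cocartesian cube of pointed reduced functors on $\mathcal D_{K/}$, and the maps $\mathcal X^x(S)\to\mathcal X^x(S\cup\{i\})$ are $n_i$-equivalences. Pushouts of pointed functors are computed on underlying functors (Fact 4.3), and $\Sigma^\infty$ preserves colimits, so $H$ is strongly cocartesian. By (7.2), $\mathrm{tf}_T^V(H)=0$ for $|T|\ge2$, and by Fact 4.5, $\mathrm{tf}^V_{\{i\}}(H)=\mathrm{fib}(H(V)\to H(V\cup\{i\}))\in\mathcal J_{n_i}$.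

Now apply Proposition 8.1 over $\mathcal D_{K/}$, with $n(\{i\})=n_i$ and $n(T)=\infty$ for $|T|\ge2$; this $n$ is monotone. Only the partition into singletons gives a finite sum, so $\nu(n)=-1+\sum_i(n_i+1)=m-1+\sum_in_i=N$. Hence $P_N(\mathcal X^x)$ is cartesian for all $K$ and $x$, and so is $P_N(\mathcal X)$. $\blacksquare$

**Remark 10.1 (directions without hypothesis).** Let "$(-1)$-equivalence" mean no condition, and allow $n_i\ge-1$ with at least one $n_i\ge0$. Theorem A still holds. Put $T=\{i:n_i\ge0\}\neq\emptyset$. For $V\subseteq[m]\setminus T$, the $T$-face $S\mapsto\mathcal X(V\cup S)$ is strongly cocartesian and by cobase change satisfies the hypotheses of Theorem A for $(n_i)_{i\in T}$. So it becomes cartesian after $P_N$ with $N=-1+\sum_{i\in T}(n_i+1)=-1+\sum_{i}(n_i+1)$. A cube all of whose $T$-faces are cartesian is cartesian.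

**Proof of Theorem B.** First, all maps of $\mathcal X$ are $0$-equivalences. Since $n(T)\ge0$, the map $\operatorname{colim}_{S\subsetneq T}\mathcal X(S)(*)\to\mathcal X(T)(*)$ is an equivalence for $T\ne\emptyset$, by Fact 4.2. We show by induction on $|T|$ that $\mathcal X(\emptyset)(*)\to\mathcal X(T)(*)$ is an equivalence. If this holds for all $S\subsetneq T$, then the diagram $S\mapsto\mathcal X(S)(*)$ on $\{S\subsetneq T\}$ is constant up to equivalence. That poset has the initial object $\emptyset$, hence is weakly contractible, so the colimit is $\mathcal X(\emptyset)(*)$ and the claim holds for $T$. By 2-out-of-3 all maps of $\mathcal X$ are equivalences at $*$.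

So by Proposition 9.2 it suffices to treat the cubes $\mathcal X^x$. By Lemma 9.1 they are pointed and reduced and satisfy the hypotheses of Theorem B over $\mathcal D_{K/}$. Let $H=\Sigma^\infty\mathcal X^x$, and let $\mathrm{tc}_T^V(H)=\Sigma^{|T|}\mathrm{tf}_T^V(H)$ be the total cofibers. We need $\mathrm{tf}_T^V(H)$, equivalently $\mathrm{tc}_T^V(H)$, to lie in $\mathcal J_{n(T)}$ for all disjoint $T\ne\emptyset$ and $V$.

Take $V=\emptyset$ first. The poset $\{S\subsetneq T\}$ is weakly contractible, so by Fact 4.3 the colimit of the $\mathcal X^x(S)$ is the same for pointed and for underlying functors. As $\Sigma^\infty$ preserves colimits, $\mathrm{tc}^\emptyset_T(H)=\mathrm{cof}(\operatorname{colim}_{S\subsetneq T}H(S)\to H(T))$ is the cofiber of $\Sigma^\infty$ of an $n(T)$-equivalence (an equivalence if $n(T)=\infty$), so it lies in $\mathcal J_{n(T)}$ by Fact 4.5. For general $V$ use induction on $|V|$: for $v\notin T\cup V$ there is a cofiber sequence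
$$\mathrm{tc}_T^V(H)\to\mathrm{tc}_T^{V\cup\{v\}}(H)\to\mathrm{tc}^V_{T\cup\{v\}}(H).$$
The outer terms lie in $\mathcal J_{n(T)}$ and in $\mathcal J_{n(T\cup\{v\})}\subseteq\mathcal J_{n(T)}$, so the middle term lies in $\mathcal J_{n(T)}$. Proposition 8.1 now gives the claim. $\blacksquare$

## 11. Wedges of smash powers: the bound is optimal

We return to the cubes of Section 1 and compute their total fibers one degree beyond Theorem A. Let $\mathcal D=\mathcal S_*^{fin}$, $M=\sum_i(n_i+1)=N+1\ge m$, and
$$\mathcal X(S)(K)=\bigvee_{i\notin S}K^{\wedge(n_i+1)}$$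
with collapse maps. This is a strongly cocartesian cube of pointed reduced functors.

**Step 1: the hypotheses of Theorem A.** The map $\mathcal X(\emptyset)\to\mathcal X(\{i\})$ is a cobase change of $K^{\wedge(n_i+1)}\to*$, which is an $n_i$-equivalence by Example 5.2 with $q=n_i+1$. So it is an $n_i$-equivalence.

**Step 2: total fibers of smash powers.** We split $(\Sigma^\infty\mathcal X)^{\wedge k}$ into elementary cubes. Put $C_i=\Sigma^\infty K^{\wedge(n_i+1)}$ and $C_p=\bigwedge_jC_{p(j)}$ for a map $p:[k]\to[m]$. Since $\Sigma^\infty\mathcal X(S)=\bigoplus_{i\notin S}C_i$, the cube $(\Sigma^\infty\mathcal X)^{\wedge k}$ is the direct sum over $p$ of the cubes with value $C_p$ at $S$ if $S\cap\mathrm{im}\,p=\emptyset$ and $0$ otherwise. If $p$ is surjective, only $S=\emptyset$ contributes and the total fiber is $C_p$. If $i\notin\mathrm{im}\,p$, the cube is constant in direction $i$ and the total fiber is $0$. So only surjections count.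

**Step 3: total fibers of the layers after $P_M$.** We determine $P_M\,\mathrm{tf}(Q_k\mathcal X)$ in three ranges.

* For $k<m$ there are no surjections, so $\mathrm{tf}(Q_k\mathcal X)=0$.
* For $k=m$ the surjections are the bijections, which $\Sigma_m$ permutes freely and transitively. So taking homotopy orbits leaves one summand: $\mathrm{tf}(Q_m\mathcal X)=e_m\wedge C_1\wedge\dots\wedge C_m=e_m\wedge\Sigma^\infty K^{\wedge M}$. This functor is $M$-excisive. This is a case of Goodwillie, *Calculus II*, Prop. 3.4, and it also follows from Lemma 7.2: for a strongly cocartesian $(M+1)$-cube $X$ in $\mathcal S_*^{fin}$ the cube of spectra $Y=\Sigma^\infty X$ is strongly cocartesian, and $\mathrm{tf}(Y^{\wedge M})$ is an iterated extension of objects $\bigwedge_{j=1}^M\mathrm{tf}_{T_j}^{V_j}(Y)$ with $\bigcup_jT_j=[M+1]$. Some $T_j$ has at least two elements, so all these objects vanish by (7.2). (Here the lemma is used with a one-point category as $\mathcal D$.) So the total fiber of $e_m\wedge Y^{\wedge M}$ vanishes. Hence $P_M\,\mathrm{tf}(Q_m\mathcal X)=e_m\wedge\Sigma^\infty K^{\wedge M}$.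
* For $k>m$ and $p$ surjective, $C_p$ is a smash power of $\Sigma^\infty K$ with $\sum_j(n_{p(j)}+1)\ge M+(k-m)\ge M+1$ factors. As $\Sigma^\infty K\in\mathcal J_0$, Lemma 7.1 gives $C_p\in\mathcal J_M$, and by Fact 4.5 $P_M\,\mathrm{tf}(Q_k\mathcal X)=0$.

**Step 4: the total fiber of $P_M(\mathcal X)$.** Let $\Phi_k$ be the total fiber of $P_M((P_k\mathrm{Id})\circ\mathcal X)$. Total fibers are finite limits, so they commute with $P_M$, with $\Omega^\infty$ and with pullbacks. From (6.1) and $R_k\circ\mathcal X=\Omega^\infty Q_k\mathcal X$ we get
$$\Phi_0=*,\qquad\Phi_k=\mathrm{fib}\big(\Phi_{k-1}\to\Omega^\infty P_M\,\mathrm{tf}(Q_k\mathcal X)\big).$$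
By Step 3, $\Phi_{m-1}=*$, and for all $k\ge m$
$$\Phi_k=\Phi_m=\Omega\,\Omega^\infty\big(e_m\wedge\Sigma^\infty K^{\wedge M}\big)=\Omega^\infty\big(\partial_m\mathrm{Id}\wedge K^{\wedge M}\big),$$
where $\partial_m\mathrm{Id}=\Sigma^{-1}e_m$ is the coefficient spectrum of the $m$-th layer $\mathrm{fib}(P_m\mathrm{Id}\to P_{m-1}\mathrm{Id})=\Omega R_m$. By (6.2) with $M$ in place of $N$, the total fiber of $P_M(\mathcal X)$ is $\Phi_M$, and $\Phi_M=\Phi_m$ because $M\ge m$.

**Step 5: it is not contractible.** Nonequivariantly, $\partial_m\mathrm{Id}\simeq\bigvee_{(m-1)!}S^{1-m}$ (Johnson; Arone–Mahowald). So at $K=S^1$ the total fiber of $P_M(\mathcal X)$ is $\Omega^\infty\bigvee_{(m-1)!}S^{M-m+1}$ (the wedge being one of sphere spectra), with $\pi_{M-m+1}\cong\mathbb Z^{(m-1)!}\neq0$ and $M-m+1\ge1$. A cartesian cube would have contractible total fiber. Hence $P_M(\mathcal X)=P_{N+1}(\mathcal X)$ is not cartesian, which proves Theorem C. $\blacksquare$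

For the square of Section 1, with $m=2$ and $n_1=n_2=0$, this reads: after $P_2$ the map $K\vee K\to K\times K$ has fiber $\Omega^\infty(S^{-1}\wedge K\wedge K)=\Omega\,\Omega^\infty\Sigma^\infty(K\wedge K)$. This is the stable quadratic form of the error $\Sigma\,\Omega K\wedge\Omega K$ that we found there by hand.
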